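# Confusion Does Not Characterize Chain Logic: A Nine-State Tree Language and a Strict Hierarchy

## 1. Trees, types, chain logic

Fix a finite alphabet $\Sigma$. All **trees** are finite binary $\Sigma$-trees: every node carries a label from $\Sigma$, and every node is either a leaf or has exactly two ordered children, a left one and a right one. The same label may occur at leaves and at inner nodes. We write $c(t_1,t_2)$ for the tree with root label $c$ and left and right subtrees $t_1,t_2$, and $c$ for the one-node tree labeled $c$.

A **deterministic bottom-up automaton** assigns a state to each leaf label, and each label $c$ acts on inner nodes as a binary operation $c(p,q)$ on states. The state of a tree is computed from the leaves up, and the tree is accepted if that state is accepting. Languages recognized this way are the **regular** ones. A **context** is a tree $D$ with one marked leaf $\square$, and $D[t]$ is $D$ with $t$ put in place of $\square$.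

**Definition ($L$-type).** Let $L$ be regular. Two trees $t,t'$ have the same $L$-type if $D[t]\in L\iff D[t']\in L$ for every context $D$. The $L$-types correspond to the states of the minimal automaton of $L$. So if every state of an automaton for $L$ is reached by some tree, and any two distinct states are separated by a context, then its states are the types.

*Example.* Let $L_{\oplus}$ be the set of trees with an odd number of leaves labeled $a_1$. It has two types, $0$ and $1$, the parity of the number of such leaves. Every inner label adds mod $2$.

**Definition (chain logic).** A *chain* is a set of nodes totally ordered by the ancestor relation; equivalently, a subset of some root-to-leaf path. Chain logic is monadic second-order logic over trees, with the ancestor order, the left-child and right-child relations and the label predicates, in which set quantifiers range only over chains. $\mathrm{CL}$ denotes the class of tree languages definable by a sentence of chain logic.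

Being a chain is expressible in monadic second-order logic, and every tree language definable in that logic is regular (a textbook theorem), so languages in $\mathrm{CL}$ are regular.

*Example.* "The leftmost leaf has even depth" is in $\mathrm{CL}$. Say: there are a leaf $y$ and a chain $X$ such that every non-root node $z\le y$ is a left child; every element of $X$ is $\le y$; $X$ contains the root and $y$; and whenever $z'$ is a child of $z$ with $z'\le y$, exactly one of $z,z'$ is in $X$. The chain $X$ must then consist of the nodes of even depth on the leftmost path, and it contains $y$ exactly when the depth of $y$ is even.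

## 2. Multicontexts, constraints, confusion

**Definition (multicontext).** A multicontext $C$ is a tree in which some nonempty set $V$ of leaves, the *holes*, is marked. For a *valuation* $\nu:V\to\{L\text{-types}\}$, $C[\nu]$ is the $L$-type of the tree obtained by plugging into each hole $v$ a tree of type $\nu(v)$. By the definition of types it does not matter which tree of that type is chosen.

*Example.* For $L_\oplus$ and $C=c(x,y)$ with holes $x,y$, we have $C[\nu]=\nu(x)+\nu(y)$ mod $2$.

**Definition (constraint, legality).** Let $\Gamma$ be a set of $L$-types with $|\Gamma|\ge2$. A constraint is a nonempty set $\mathcal X\subseteq\Gamma^V$ of valuations with $C[\nu]\in\Gamma$ for every $\nu\in\mathcal X$. A pair $(\alpha,v)$ is $\mathcal X$-*legal* if $\nu(v)=\alpha$ for some $\nu\in\mathcal X$. A partial valuation $\mu:W\to\Gamma$, $W\subseteq V$, is $\mathcal X$-*legal* if some $\nu\in\mathcal X$ extends it.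

*Example.* In the previous example with $\Gamma=\{0,1\}$, let $\mathcal X$ consist of the two valuations with $\nu(x)=\nu(y)$. Each single choice $x\mapsto\alpha$ is legal, but $\mu=\{x\mapsto0,\ y\mapsto1\}$ is not.

**Definition (confusion).** The pair $(C,\mathcal X)$ is an *$n$-fold $\Gamma$-confusion* if for every $\mathcal X$-legal $\mu:W\to\Gamma$ with $|W|\le n$ and every $\beta\in\Gamma$, there is $\nu\in\mathcal X$ extending $\mu$ with $C[\nu]=\beta$. *Confusion* means $1$-fold $\Gamma$-confusion for some $\Gamma$ with $|\Gamma|\ge2$. A language (equivalently its minimal automaton) is *confusing* if some multicontext and constraint form a confusion. $\mathrm{NC}$ is the class of regular tree languages that are not confusing.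

In words: seeing one hole tells you nothing about the output.

*Example (a confusion).* $L_\oplus$ is confusing. Take $C=c(x,y)$, $\Gamma=\{0,1\}$, and all four valuations. With one hole fixed, the other still allows both outputs.

*Example (Boolean formulas).* Take labels $\wedge,\vee,0,1$. A leaf has state $1$ if its label is $1$, and $0$ otherwise; an inner node labeled $\wedge$ computes the minimum, and any other inner label computes the maximum; accept at $1$. There are two types. The multicontext $\wedge(x,y)$ with all valuations is not a confusion: fixing $x=0$ forces $0$. But
$$C=\vee(\wedge(x_1,x_2),\wedge(x_3,x_4))$$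
with all valuations is a confusion. By symmetry, fix $x_1$. The output is $1$ if $x_3=x_4=1$, and $0$ if $x_2=x_3=0$, whatever $x_1$ is. It is not $2$-fold: $x_1=x_3=0$ forces $0$.

## 3. The inclusion $\mathrm{NC}\subseteq\mathrm{CL}$

The problem is taken from "Decidable Properties of Tree Languages" (https://www.mimuw.edu.pl/~bojan/papers/phd.pdf). The **confusion conjecture** says that a regular tree language can be defined in chain logic if and only if its minimal automaton does not contain confusion. The following is known:

1. A confusing language is not in $\mathrm{CL}$, so $\mathrm{CL}\subseteq\mathrm{NC}$.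
2. Membership in $\mathrm{NC}$ is decidable.
3. The conjecture holds for languages with two types.
4. The conjecture holds for frontier languages: sets of trees whose sequence of leaf labels, read from left to right, belongs to a given regular word language.

What remains is whether absence of confusion already gives a defining sentence: **is $\mathrm{NC}\subseteq\mathrm{CL}$?**

Let us try small cases.

* *One type.* The language is empty or everything. There is no $\Gamma$ with two elements, so there is no confusion, and the language is in $\mathrm{CL}$.
* *"Some node is labeled $a$."* There are two types, $1$ (yes) and $0$ (no), so $\Gamma=\{0,1\}$. If $(1,v)$ is legal, fixing it forces output $1$. So only the all-$0$ valuation is legal, and there is only one output. No confusion; and the language is visibly in $\mathrm{CL}$.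
* *"The leftmost leaf has even depth."* The two types give the parity of that depth. If the leftmost leaf of $C$ is a hole $v$, fixing $\nu(v)$ fixes the output; otherwise the output is constant. No confusion; and we wrote a sentence above.
* *Parity of leaves, Boolean formulas.* Both are confusing, so by fact 1 neither is in $\mathrm{CL}$.

All of these agree with the conjecture. Nevertheless:

**Theorem 1.** There is a regular tree language $L$ with $9$ types such that $L\in\mathrm{NC}$ and $L\notin\mathrm{CL}$.

So the conjecture is false. By facts 3 and 4, $L$ has to have more than two types and cannot be a frontier language.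

## 4. Doubling each bit within one sort

To build a counterexample, we want a language that can still express parity (so that it stays out of $\mathrm{CL}$) but whose parity gadget is protected from confusion. A natural first attempt is to demand that every bit be presented twice, with the automaton rejecting when the two copies differ.

Let $M$ have labels $a_0,a_1,e,f$ and states $A_0,A_1,E_0,E_1,\bot$. A leaf $a_i$ has state $A_i$, and (indices mod $2$)
$$e(A_i,A_i)=E_i,\qquad f(E_i,E_j)=A_{i+j};$$
everything else gives $\bot$; accept at $A_1$. All states are reached, by $a_i$, $e(a_i,a_i)$ and a leaf labeled $f$. Each state other than $\bot$ has a context accepting exactly that state: $\square$ for $A_1$; $f(\square,e(a_{1-i},a_{1-i}))$ for $E_i$; and $f(e(\square,a_0),e(a_1,a_1))$ for $A_0$. So these five states are the types.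

With $\Gamma=\{A_0,A_1\}$ consider
$$C=f(e(x_1,y_1),e(x_2,y_2)).$$
Not all valuations are allowed: $x_1\ne y_1$ gives $\bot\notin\Gamma$. But the definition lets us impose a constraint. Let $\mathcal X$ be the set of $\nu$ with $\nu(x_1)=\nu(y_1)=A_{c_1}$ and $\nu(x_2)=\nu(y_2)=A_{c_2}$, for $c_1,c_2\in\{0,1\}$. The output is $A_{c_1+c_2}$, and fixing one hole fixes only one of $c_1,c_2$. So $M$ *is* confusing: the constraint absorbs the equality test. It could do so because both copies of a bit come from the same $\Gamma$, to which the output also belongs.

## 5. Two sorts that check each other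

The way past this is to present the two copies of each bit in two different sorts $A$ and $B$, and to compute both the $A$-copy and the $B$-copy of a parity from pairs consisting of an $A$-copy and a $B$-copy. A gadget for $A$ then has holes in $A$ and in $B$ but outputs only in $A$; and if only $A$-holes are allowed, the $B$-copies are frozen and force the value.

**The language $L$.** Let $\Sigma=\{a_0,a_1,b_0,b_1,e_A,e_B,f_A,f_B\}$. The states are $A_i,B_i,E^A_i,E^B_i$ for $i\in\{0,1\}$, together with $\bot$. The *sorts* are $A=\{A_0,A_1\}$, $B=\{B_0,B_1\}$, $E^A=\{E^A_0,E^A_1\}$, $E^B=\{E^B_0,E^B_1\}$. A leaf $a_i$ gets $A_i$, a leaf $b_i$ gets $B_i$, and for inner nodes (indices mod $2$)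
$$e_A(A_i,B_i)=E^A_i,\quad e_B(A_i,B_i)=E^B_i,\quad f_A(E^A_i,E^A_j)=A_{i+j},\quad f_B(E^B_i,E^B_j)=B_{i+j}.\tag{1}$$
Everything else (including $e_A(A_i,B_{1-i})$, misplaced labels, and any $\bot$ argument) gives $\bot$. The accepting state is $A_1$.

*Example.* $f_A(e_A(a_1,b_1),e_A(a_0,b_0))$ has state $f_A(E^A_1,E^A_0)=A_1$ and is accepted. Changing the single leaf $b_1$ to $b_0$ gives $\bot$.

**Step: the nine states are the types.** All states are reached, by $a_i$, $b_i$, $e_A(a_i,b_i)$, $e_B(a_i,b_i)$, and a leaf labeled $f_A$. For each state $p\neq\bot$ the following context $D_p$ accepts exactly when its hole has state $p$: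

* $D_{A_1}=\square$.
* $D_{E^A_i}=f_A(\square,e_A(a_{1-i},b_{1-i}))$: a hole $E^A_j$ gives $A_{j+1-i}$, which is $A_1$ iff $j=i$; any other hole gives $\bot$.
* $D_{A_0}=D_{E^A_0}[e_A(\square,b_0)]$: the inner part is $E^A_0$ iff the hole is $A_0$, else $\bot$.
* $D_{B_i}=D_{E^A_i}[e_A(a_i,\square)]$: the inner part is $E^A_i$ iff the hole is $B_i$, else $\bot$.
* $D_{E^B_i}=D_{B_i}[f_B(\square,e_B(a_0,b_0))]$: a hole $E^B_j$ gives $B_j$ inside; any other hole gives $\bot$.

So distinct states are separated, and the $L$-types are exactly the $9$ states.

Notice how the obvious candidate for a confusion fails. In $f_A(e_A(x_1,y_1),e_A(x_2,y_2))$ the $x$-holes want values in $A$ and the $y$-holes want values in $B$. So $\Gamma$ would have to meet both $A$ and $B$. But in a confusion all of $\Gamma$ is output (take $W=\emptyset$), and this multicontext never outputs a $B$-state. We now turn this into a proof for all multicontexts.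

## 6. $L\in\mathrm{NC}$: with one sort of holes the bit is frozen

Let $S$ be a sort. Consider trees $D$ some of whose leaves (possibly none) are holes, each hole being filled freely from $S$. Call $D$ **determined** if it takes at most one value other than $\bot$.

*Example.* With $S=A$ and a hole $x$, the tree $e_A(x,b_0)$ takes the values $E^A_0$ and $\bot$, so it is determined. The single hole $x$ is not.

**Lemma 1.** Let $C$ have holes filled from the sort $S$, where the root of $C$ is an inner node whose label is the one producing $S$ (that is, $f_A,f_B,e_A,e_B$ for $S=A,B,E^A,E^B$ respectively). Then $C$ is determined.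

*Proof.* *The case $S\in\{A,E^A\}$.* First we show, by induction on size:

> (∗) every $D$ whose root is not a hole and is a leaf $b_0$ or $b_1$, or has label $f_B$, $e_B$ or $e_A$, is determined.

A non-hole leaf has only one value. For inner roots:

* $D=f_B(D_1,D_2)$. A non-$\bot$ value requires both $D_j$ to be $E^B$-valued. Holes take values in $A$ or in $E^A$, so the $D_j$ are not holes, and their root label must be $e_B$; otherwise $D$ is always $\bot$. By induction each $D_j$ has at most one non-$\bot$ value, hence so does $D$.
* $D=e_A(D_1,D_2)$ or $D=e_B(D_1,D_2)$. A non-$\bot$ value requires $D_2$ to be $B$-valued. So $D_2$ is not a hole, and its root is a leaf $b_i$ or is labeled $f_B$; otherwise $D$ is always $\bot$. By induction at most one value $B_i$ of $D_2$ is possible. By (1), the only possible non-$\bot$ value of $D$ is then $E^A_i$, respectively $E^B_i$.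

This proves (∗). If $S=E^A$, the root label of $C$ is $e_A$ and (∗) applies to $C$. If $S=A$, then $C=f_A(D_1,D_2)$, and a non-$\bot$ value requires both $D_j$ to be $E^A$-valued. Holes have values in $A$, so the $D_j$ are not holes and have root label $e_A$. By (∗) they are determined, and so is $C$.

*The case $S\in\{B,E^B\}$.* Exchange $A\leftrightarrow B$ and $a\leftrightarrow b$ in all labels and states, and exchange the two children of every node labeled $e_A$ or $e_B$. This respects the transitions: $e_A(D_1,D_2)$ becomes $e_B(D_2^*,D_1^*)$, where the star denotes the exchanged tree. If $D_1,D_2$ have states $A_i,B_i$, then $D_2^*,D_1^*$ have states $A_i,B_i$, so $E^A_i$ becomes $E^B_i$; the same holds with $e_A,e_B$ interchanged, $\bot$ goes to $\bot$, and $f_A,f_B$ are interchanged. So this case follows from the first. $\square$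

**Proof that $L$ is not confusing.** Suppose $(C,\mathcal X)$ is a $1$-fold $\Gamma$-confusion. Taking $W=\emptyset$ shows that $\{C[\nu]:\nu\in\mathcal X\}=\Gamma$.

**Step 1: the outputs lie in one sort, up to $\bot$.** The root of $C$ is not a hole: otherwise $C[\nu]=\nu(v)$ for the only hole $v$, and fixing a legal value $\nu(v)=\alpha$ makes every $\beta\ne\alpha$ unreachable. Since $V\neq\emptyset$, the root is an inner node. If its label were not one of $e_A,e_B,f_A,f_B$, the output would always be $\bot$, against $|\Gamma|\ge2$. So the root label determines a sort $S$ with $\Gamma\subseteq S\cup\{\bot\}$.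

**Step 2: no hole takes the value $\bot$.** If $(\bot,v)$ were legal, fixing it would force output $\bot$, since $\bot$ is absorbing. This contradicts $|\Gamma|\ge2$. Hence $\mathcal X\subseteq S^V$.

**Step 3: contradiction.** By Lemma 1, $C$ has at most one non-$\bot$ output on $S^V$. As $|\Gamma|\ge2$, we get $\Gamma=\{p,\bot\}$ with $p\in S$. By Step 2 every hole always gets $p$, so $|\mathcal X|=1$ and there is only one output. This contradicts $|\Gamma|\geq2$. Hence $L\in\mathrm{NC}$. $\square$

## 7. $L\notin\mathrm{CL}$: parity circuits from chain quantifiers

We recall that $\mathrm{AC}^0$ (non-uniform) is the class of Boolean functions computed by a family of circuits, one for each input length, with NOT gates and AND and OR gates of unbounded fan-in, of constant depth and polynomial size. The theorem of Ajtai (1983) and Furst–Saxe–Sipser (1984) says that parity is not in $\mathrm{AC}^0$.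

**Step 1: encode parity by trees of a fixed shape.** For $z\in\{0,1\}^{2^d}$ define $T^A(z),T^B(z)$. For $d=0$ put $T^A(i)=a_i$, $T^B(i)=b_i$. For $z=z'z''$ with halves $z',z''$ put
$$T^{A}(z)=f_A\big(e_A(T^A(z'),T^B(z')),\,e_A(T^A(z''),T^B(z''))\big),$$
$$T^{B}(z)=f_B\big(e_B(T^A(z'),T^B(z')),\,e_B(T^A(z''),T^B(z''))\big).$$
For example, for $d=1$, $T^A(z_1z_2)=f_A(e_A(a_{z_1},b_{z_1}),e_A(a_{z_2},b_{z_2}))$, with state $A_{z_1+z_2}$.

By induction $T^A(z)$ and $T^B(z)$ have states $A_{\oplus z}$ and $B_{\oplus z}$, where $\oplus z$ is the parity of $z$. Indeed, the two $e_A$-nodes get $E^A_{\oplus z'}$ and $E^A_{\oplus z''}$, so the root gets $A_{\oplus z'+\oplus z''}=A_{\oplus z}$; similarly for $B$. So $T^A(z)\in L$ iff $z$ has odd parity.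

**Step 2: count chains.** Put $N=2^d$. Each recursion adds two levels, so $T^A(z)$ is a complete binary tree of depth $2d$ with $N^2$ leaves and fewer than $2N^2$ nodes. Its inner labels do not depend on $z$. By the same induction, each leaf has label $a_{z_j}$ or $b_{z_j}$, where the letter and the index $j$ depend only on the position of the leaf. A root-to-leaf path has $2d+1$ nodes, hence $2^{2d+1}=2N^2$ subsets. Every chain is a subset of a path, so there are at most $N^2\cdot2N^2=2N^4$ chains. This count is polynomial in $N$; the number of *all* node sets would not be.

**Step 3: turn a sentence into circuits.** Suppose a chain-logic sentence $\varphi$ defines $L$. For each $d$, build a circuit on inputs $z_1,\dots,z_N$: one gate for every subformula of $\varphi$ and every assignment of nodes and chains of the fixed shape to its free variables.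

* Boolean connectives become the corresponding gates, and quantifiers become OR or AND gates of fan-in at most $2N^4$.
* Atomic formulas become constants, except label tests at leaves, which become constants, $z_j$ or $\neg z_j$. (At a leaf labeled $a_{z_j}$, the test "$a_1$" is $z_j$, the test "$a_0$" is $\neg z_j$, and other tests are false.)

The depth depends only on $\varphi$. If $\varphi$ uses $q$ variables, each subformula contributes at most $(2N^4)^q$ gates, so the size is polynomial in $N$. The gate of $\varphi$ computes the parity of $z$.

**Step 4: all input lengths.** To compute the parity of $n$ bits, choose $d$ with $n\le2^d<2n$ and set the additional inputs to $0$. So parity would be in $\mathrm{AC}^0$, a contradiction. Hence $L\notin\mathrm{CL}$, which with Section 6 proves Theorem 1. $\blacksquare$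

## 8. Sorted confusion and the classes $\mathrm{NC}_k$

The gadgets of $L$ look confusing as soon as $A$ and $B$ are allowed to play different roles. So let us allow several sets $\Gamma_s$, each with its own multicontext.

**Definition (sorted confusion).** A *sorted confusion* of $L$ consists of a finite nonempty set $\mathbb S$, sets $\Gamma_s$ of $L$-types with $|\Gamma_s|\ge2$ for $s\in\mathbb S$, and, for each $s$, a multicontext $C_s$ with hole set $V_s\ne\emptyset$, a map $\sigma_s:V_s\to\mathbb S$, and a nonempty set $\mathcal X_s\subseteq\prod_{v\in V_s}\Gamma_{\sigma_s(v)}$ with $C_s[\nu]\in\Gamma_s$ for $\nu\in\mathcal X_s$. It is *$n$-fold* if for all $s$, every $\mathcal X_s$-legal $\mu$ on at most $n$ holes and every $\beta\in\Gamma_s$, some $\nu\in\mathcal X_s$ extends $\mu$ and has $C_s[\nu]=\beta$. A sorted confusion is required to be $1$-fold.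

*Example.* The language $L$ of Section 5 has one with $\mathbb S=\{A,B\}$, $\Gamma_A=A$, $\Gamma_B=B$, and $C_A=f_A(e_A(x_1,y_1),e_A(x_2,y_2))$, $C_B=f_B(e_B(x_1,y_1),e_B(x_2,y_2))$, where the $x$-holes have sort $A$ and the $y$-holes have sort $B$. Allow $x_i\mapsto A_{c_i}$, $y_i\mapsto B_{c_i}$ for $c_1,c_2\in\{0,1\}$. The outputs are $A_{c_1+c_2}$, respectively $B_{c_1+c_2}$, and one hole fixes only one of $c_1,c_2$.

Let $\mathrm{NC}_k$ be the class of regular languages without sorted confusion with $|\mathbb S|\le k$, and let $\mathrm{NC}_\infty=\bigcap_k\mathrm{NC}_k$. With $|\mathbb S|=1$ the definition is that of confusion, so $\mathrm{NC}_1=\mathrm{NC}$; and $\mathrm{NC}_{k}\subseteq\mathrm{NC}_{k-1}$ for all $k\ge2$. The example shows $L\notin\mathrm{NC}_2$. Perhaps two sorts, or some larger fixed number, would be enough to characterize $\mathrm{CL}$? They are not.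

**Theorem 2.**
(a) $\mathrm{CL}\subseteq\mathrm{NC}_\infty$.
(b) Membership in $\mathrm{NC}_\infty$ is decidable.
(c) $\mathrm{NC}=\mathrm{NC}_1\supsetneq\mathrm{NC}_2\supsetneq\mathrm{NC}_3\supsetneq\cdots$. In particular $\mathrm{NC}_k\not\subseteq\mathrm{CL}$ for every finite $k$.

Whether $\mathrm{NC}_\infty=\mathrm{CL}$ is not settled here. Sections 9 and 10 prove (a), Section 11 proves (b), Section 12 proves (c).

## 9. Games on trees and words along paths

To prove (a) we need trees of different types that a given sentence cannot tell apart. We describe indistinguishability by games.

**Definition (tree game).** Add the definable predicate "root" to the signature. Write $t\equiv_rt'$ if Duplicator wins the $r$-round game in which Spoiler picks a node or a chain in either tree and Duplicator answers with a node, respectively a chain, in the other; Duplicator wins if the picked nodes agree on all atomic formulas (equality, order, left and right child, labels, root, membership in picked chains).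

The usual Ehrenfeucht–Fraïssé facts hold: $\equiv_r$ is an equivalence relation of finite index, and equivalent trees satisfy the same $\mathrm{CL}$ sentences of quantifier rank at most $r$. (A position with no rounds left is described by its atomic facts. A position with $r+1$ rounds left is described by the set of descriptions, with $r$ rounds left, reachable by a node move, and the same for chain moves. For each number of picks and each $r$ there are finitely many descriptions, and a quantifier asks about one move.)

**Definition (word game).** For words, let $\approx_q$ be the analogous $q$-round MSO game equivalence, with position moves and set moves, and atomic predicates $=$, $<$, successor, first position, letters, and membership in the picked sets. It has finite index for the same reason.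

**Lemma 2 (congruence).** If $s\equiv_rs'$, then $D[s]\equiv_rD[s']$ for every context $D$.

*Proof.* If $D=\square$ there is nothing to prove. Otherwise Duplicator copies the part of a move outside the hole and uses the given strategy for the part inside; each round makes at most one inside move. If a chain meets the inside, its outside part consists of proper ancestors of the hole, so the copied part together with the inside answer is again a chain. If it does not meet the inside, the answer is the same outside chain. For $p$ outside and $u$ inside: $p\le u$ iff $p$ is an ancestor of the hole, and never $u\le p$; $u$ is a child of $p$ iff $p$ is the parent of the hole and $u$ is the root of the inserted tree, which the predicate "root" of the inside game preserves. The root of the whole tree lies outside. All other atomic formulas concern one side only. $\square$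

**Definition (path words).** For a root-to-leaf path $\pi$ of $t$, let $w_r(t,\pi)$ be the word whose letter at a non-last node $x\in\pi$ is
$$(\text{label of }x,\ \text{direction of the next node},\ \equiv_r\text{-class of }t_x),$$
where $t_x$ is the subtree rooted at the other child of $x$. The last letter is the label of the leaf. The alphabet is finite.

*Example.* In $t=f(a,g(b,c))$ the path to the leaf $b$ has the word $(f,\text{right},[a])\,(g,\text{left},[c])\,b$, where $[\cdot]$ is the $\equiv_r$-class of the one-node tree.

The next lemma says that one more round of the tree game is controlled by the set of path words.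

**Lemma 3.** If $t$ and $t'$ have the same set of $\approx_{2r+2}$-classes of words $w_r(\cdot,\pi)$, then $t\equiv_{r+1}t'$.

*Proof.* **The strategy.** By symmetry let Spoiler first pick in $t$ a chain or node $X$. Take a path $\pi\supseteq X$ (or through $X$), and a path $\pi'$ of $t'$ with $w_r(t,\pi)\approx_{2r+2}w_r(t',\pi')$. Duplicator answers on $\pi'$ according to the word game. This uses one word move. Each of the $r$ later rounds is played as follows; we describe moves in $t$, and moves in $t'$ are symmetric.

* A node on $\pi$, or a chain inside $\pi$, is treated as one word move.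
* A node in a side subtree $t_x$ is treated as the word move $x\mapsto x'$, followed by a move in the game on $(t_x,t'_{x'})$.
* A chain not inside $\pi$ meets exactly one side subtree $t_x$, because nodes in different side subtrees are incomparable. So it has the form $Y_0\cup Y_1$ with $Y_0\subseteq\pi$ and $\emptyset\ne Y_1\subseteq t_x$, and all elements of $Y_0$ are $\le x$. It is treated as the set move $Y_0\mapsto Y_0'$, the position move $x\mapsto x'$, and the chain move $Y_1\mapsto Y_1'$ in $(t_x,t'_{x'})$. The answer is $Y_0'\cup Y_1'$.

**The strategy can be carried out.** The letters at $x$ and $x'$ agree. So $x'$ is not the last position (last letters are labels, the others are triples), and $t_x\equiv_rt'_{x'}$ at the start. The positions $x$ used are remembered in the word game, and equality is an atomic predicate there, so $x\leftrightarrow x'$ is a consistent bijection, and each pair $(t_x,t'_{x'})$ carries one game. At most $r$ rounds touch side subtrees, so $\equiv_r$ suffices for those games. At most $1+2r$ word moves are made, so at least one of the $2r+2$ word moves is always left.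

**The answers are chains.** We must see that every element of $Y_0'$ is $\le x'$. If some $y'\in Y_0'$ satisfied $y'>x'$, Spoiler could play $y'$ with the spare word move. Duplicator would have to answer with some $y\in Y_0$, $y>x$, but there is none; so Spoiler would win the word game, a contradiction.

**Atomic formulas agree at the end.**

* Nodes on the paths: use the word game. The child relation is successor plus the direction letter, and the root is the first position.
* Nodes in the same side subtree: use its game. Such nodes are not the root of $t$ or $t'$.
* Nodes in different side subtrees are incomparable and unrelated on both sides.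
* For $p\in\pi$ and $u\in t_x$: $p\le u$ iff $p\le x$; never $u\le p$; and $u$ is a child of $p$ iff $p=x$ and $u$ is the root of $t_x$, with direction given by the letter at $x$ (opposite to the direction of the next node).
* Membership: a chain that leaves $\pi$ at $x$ meets no other side subtree, and its answer meets only $t'_{x'}$. So membership is decided by the word game on the paths and by the game on $(t_x,t'_{x'})$ inside that pair, and it is false elsewhere on both sides. $\square$

## 10. Amplifying sorted confusion: proof of Theorem 2(a)

Confusion hides the output from anyone who sees one hole. The next lemma hides it from anyone who sees $n$ holes.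

**Lemma 4.** If a sorted confusion exists, then for every $n$ there is an $n$-fold one with the same $\mathbb S$ and $(\Gamma_s)$.

*Example.* The Boolean-formula confusion of Section 2 has $4$ holes and is not $2$-fold. The proof substitutes it into itself once and obtains a $3$-fold confusion with $16$ holes.

*Proof.* Since $n$-fold implies $m$-fold for $m\le n$, it is enough to pass from an $n$-fold one with $n\ge1$ to a $(2n+1)$-fold one and iterate.

**Construction.** Let $C_s'$ be $C_s$ with each hole $v$ replaced by a copy of $C_{\sigma_s(v)}$. The holes are the pairs $(v,w)$ with $w\in V_{\sigma_s(v)}$, of sort $\sigma_{\sigma_s(v)}(w)$. Let $\mathcal X_s'$ consist of the $\nu'$ for which some *associated* $\nu\in\mathcal X_s$ satisfies, for all $v$,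
$$\nu'(v,\cdot)\in\mathcal X_{\sigma_s(v)}\quad\text{and}\quad C_{\sigma_s(v)}[\nu'(v,\cdot)]=\nu(v).\tag{2}$$
It is nonempty, since all values in $\Gamma_{\sigma_s(v)}$ are attained by $C_{\sigma_s(v)}$ on $\mathcal X_{\sigma_s(v)}$. Moreover $C'_s[\nu']=C_s[\nu]\in\Gamma_s$.

**It is $(2n+1)$-fold.** Let $\mu'$ be legal on $W'$ with $|W'|\le2n+1$, extended by $\nu_0'\in\mathcal X_s'$ with associated $\nu_0\in\mathcal X_s$, and let $\beta\in\Gamma_s$. Let $W$ be the set of those $v$ whose copy contains more than $n$ elements of $W'$. Two such $v$ would need $2n+2$ elements, so $|W|\le1\le n$. The restriction $\nu_0|_W$ is legal, so there is $\nu\in\mathcal X_s$ extending it with $C_s[\nu]=\beta$. In copies $v\in W$ keep $\nu_0'(v,\cdot)$, whose output is $\nu_0(v)=\nu(v)$. In every other copy $\mu'$ fixes at most $n$ holes, legally because $\nu_0'(v,\cdot)\in\mathcal X_{\sigma_s(v)}$ extends this part of $\mu'$; so some valuation in $\mathcal X_{\sigma_s(v)}$ extends it and has output $\nu(v)\in\Gamma_{\sigma_s(v)}$. Together these satisfy (2) with $\nu$, extend $\mu'$ and yield $\beta$. $\square$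

**Lemma 5.** Given a sorted confusion of $L$, for every $r$ there are trees $t^r_{s,\beta}$ ($s\in\mathbb S$, $\beta\in\Gamma_s$) of $L$-type $\beta$ such that for fixed $s$ all $t^r_{s,\beta}$ are $\equiv_r$-equivalent.

*Proof.* Induction on $r$. For $r=0$ take any trees of type $\beta$; $\equiv_0$ relates all trees. Now assume the trees $t^r_{s,\beta}$ are given.

**Step 1: plug them in.** Let $n$ be the number of $\approx_{2r+2}$-classes of words over the alphabet of the words $w_r$. By Lemma 4 take an $n$-fold sorted confusion with the same $\mathbb S$ and $(\Gamma_s)$; keep the notation $C_s,\sigma_s,\mathcal X_s$. For $\nu\in\mathcal X_s$ let $t_\nu$ be $C_s$ with $t^r_{\sigma_s(v),\nu(v)}$ plugged into each hole $v$. Its type is $C_s[\nu]$.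

**Step 2: the path words seen in $t_\nu$ split hole by hole.** Consider a side subtree hanging off a path of $C_s$. In $t_\nu$ its holes carry trees whose $\equiv_r$-class depends only on the sort of the hole. Changing one hole at a time and using Lemma 2, we see that the $\equiv_r$-class of the side subtree does not depend on $\nu$. So a path of $t_\nu$ through the hole $v$ has a word $u_vw$, where $u_v$ does not depend on $\nu$ and $w$ is a path word of the fixed tree $t^r_{\sigma_s(v),\nu(v)}$. Paths ending in non-hole leaves of $C_s$ have words independent of $\nu$. Hence the set of classes realized in $t_\nu$ is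
$$P(\nu)=P_0\cup\bigcup_vP(v,\nu(v)),\tag{3}$$
with $P_0$ fixed and $P(v,\alpha)$ depending only on $(v,\alpha)$.

**Step 3: fix at most $n$ holes to make $P(\nu)$ constant.** For legal $\mu$ on $W$ put $P(\mu)=P_0\cup\bigcup_{v\in W}P(v,\mu(v))$. Start with $W=\emptyset$. As long as some $\nu\in\mathcal X_s$ extending $\mu$ has $P(\nu)\not\subseteq P(\mu)$, choose $v$ with $P(v,\nu(v))\not\subseteq P(\mu)$ and add $v\mapsto\nu(v)$ to $\mu$. Here $v\notin W$, since $P(v,\nu(v))\subseteq P(\mu)$ for $v\in W$. The new $\mu$ is legal, because $\nu$ extends it, and $P(\mu)$ grows strictly inside a set of $n$ classes. So the procedure stops after at most $n$ steps, with $|W|\le n$. Then $P(\nu)=P(\mu)$ for all $\nu\in\mathcal X_s$ extending $\mu$.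

**Step 4: all outputs are still possible.** By $n$-foldness, for every $\beta\in\Gamma_s$ there is $\nu_\beta\in\mathcal X_s$ extending $\mu$ with $C_s[\nu_\beta]=\beta$. Put $t^{r+1}_{s,\beta}=t_{\nu_\beta}$, a tree of type $\beta$. For fixed $s$ these trees have equal sets of classes, namely $P(\mu)$, so they are $\equiv_{r+1}$-equivalent by Lemma 3. $\square$

**Proof of Theorem 2(a).** Let $L\in\mathrm{CL}$ be defined by a sentence of quantifier rank $r$; $L$ is regular. Suppose $L$ has a sorted confusion. Take some $s$ and $\beta\ne\beta'$ in $\Gamma_s$. The trees $t^r_{s,\beta}$ and $t^r_{s,\beta'}$ of Lemma 5 have different $L$-types, so some context $D$ puts exactly one of $D[t^r_{s,\beta}]$, $D[t^r_{s,\beta'}]$ into $L$. But by Lemma 2 these two trees are $\equiv_r$-equivalent, so the sentence does not distinguish them: a contradiction. $\blacksquare$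

## 11. Deciding $\mathrm{NC}_\infty$: proof of Theorem 2(b)

There are infinitely many multicontexts, and $\mathbb S$ is not bounded in advance. We remove both obstacles: a greatest fixed point takes care of $\mathbb S$, and a finite summary of each multicontext takes care of the search.

**Definition (good sets).** For a family $\mathcal F$ of sets of types of size at least $2$, call $\Gamma$ (with $|\Gamma|\ge2$) *$\mathcal F$-good* if there are a multicontext $C$ and nonempty sets $G_v$, each contained in a member of $\mathcal F$, such that
$$\Gamma\subseteq\Big\{C[\nu]:\nu\in\prod_vG_v,\ \nu(v)=\alpha\Big\}\quad\text{for all holes }v\text{ and all }\alpha\in G_v.\tag{4}$$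

*Example.* For $L_\oplus$ and $\mathcal F=\{\{0,1\}\}$, the set $\{0,1\}$ is $\mathcal F$-good: take $C=c(x,y)$ and $G_x=G_y=\{0,1\}$.

**Step 1: sorted confusion is a self-good family.** We claim that $L$ has a sorted confusion iff some nonempty $\mathcal F$ has all members $\mathcal F$-good.

Given a sorted confusion, let $\mathcal F=\{\Gamma_s:s\in\mathbb S\}$, and for each $s$ let $G_v$ be the set of $\mathcal X_s$-legal values at $v\in V_s$; it is nonempty and contained in $\Gamma_{\sigma_s(v)}$. For $\alpha\in G_v$ and $\beta\in\Gamma_s$, $1$-foldness gives $\nu\in\mathcal X_s\subseteq\prod_vG_v$ with $\nu(v)=\alpha$ and $C_s[\nu]=\beta$. So (4) holds and $\Gamma_s$ is $\mathcal F$-good.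

Conversely, let all members of $\mathcal F\neq\emptyset$ be $\mathcal F$-good, and take $\mathbb S=\mathcal F$. For $\Gamma\in\mathcal F$ use $C$ and $G_v$ from (4), let $\sigma(v)$ be any member of $\mathcal F$ containing $G_v$, and put $\mathcal X=\{\nu\in\prod_vG_v:C[\nu]\in\Gamma\}$. If $v\mapsto\alpha$ is legal, then $\alpha\in G_v$, and (4) gives for each $\beta\in\Gamma$ a $\nu$ with $\nu(v)=\alpha$, $C[\nu]=\beta$; this $\nu$ is in $\mathcal X$. Since there is a hole and $G_v\neq\emptyset$, the same shows that $\mathcal X\ne\emptyset$ and settles $W=\emptyset$. So we have a sorted confusion.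

**Step 2: greatest fixed point.** Goodness is monotone in $\mathcal F$. Start from all sets of types of size at least $2$ and repeatedly delete the members that are not good for the current family. A family all of whose members are good for it is never touched, by monotonicity, and the final family has this property. So $L$ has a sorted confusion iff the final family is nonempty.

**Step 3: goodness is decidable.** For a tree $D$ with holes carrying nonempty sets $G_v$ contained in members of $\mathcal F$, put
$$R(D)=\Big\{D[\nu]:\nu\in\prod_vG_v\Big\},\qquad E(D)=\Big\{\{D[\nu]:\nu(v)=\alpha\}:v\text{ a hole},\ \alpha\in G_v\Big\},$$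
where in $E(D)$ the valuations $\nu$ also range over $\prod_v G_v$. A hole with set $G$ has $R=G$ and $E=\{\{\alpha\}:\alpha\in G\}$. A non-hole leaf has $R$ a singleton and $E=\emptyset$. For a label $c$, write $c$ also for its action on types and on sets of types. The holes of $D_1$ and $D_2$ are chosen independently, and a hole to be fixed lies in one of them, so
$$R(c(D_1,D_2))=c(R(D_1),R(D_2)),$$
$$E(c(D_1,D_2))=\{c(Z,R(D_2)):Z\in E(D_1)\}\cup\{c(R(D_1),Z):Z\in E(D_2)\}.$$
There are finitely many pairs $(R,E)$, so the set of attainable pairs is computable by saturation. A tree contains a hole iff $E\neq\emptyset$. Hence $\Gamma$ is $\mathcal F$-good iff some attainable pair has $E\ne\emptyset$ and $\Gamma\subseteq Z$ for all $Z\in E$. $\blacksquare$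

*Example.* For Boolean formulas with $\mathcal F=\{\{0,1\}\}$ and all $G_v=\{0,1\}$: a hole has $E=\{\{0\},\{1\}\}$; $\wedge$ of two holes has $R=\{0,1\}$ and $E=\{\{0\},\{0,1\}\}$; $\vee$ of two such trees has $E=\{\{0,1\}\}$. So $\{0,1\}$ is good, by the multicontext of Section 2.

## 12. Combs with $k$ witnesses: proof of Theorem 2(c)

In $L$ each bit had two witnesses, of sorts $A$ and $B$, and a single sort of holes left one of them frozen. Now we give each bit $k$ witnesses of $k$ different sorts, so that fewer than $k$ sorts of holes leave one frozen.

Fix $k\ge2$. We construct $L_k\in\mathrm{NC}_{k-1}\setminus\mathrm{NC}_k$.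

**The language $L_k$.** The states are $A_s^i$ ($1\le s\le k$), $E_{s,m}^i$ ($1\le s\le k$, $1\le m\le k-1$) with $i\in\{0,1\}$, and $\bot$; in total $2k+2k(k-1)+1=2k^2+1$. The sorts are $A_s=\{A_s^0,A_s^1\}$ and $E_{s,m}=\{E_{s,m}^0,E_{s,m}^1\}$; we call $i$ the *bit*. Put $E_{s,k}:=A_k$, also with superscripts. The labels are $a_{s,i}$, $f_s$ and $e_{s,m}$ ($m\le k-1$). A leaf $a_{s,i}$ has state $A_s^i$, and
$$f_s(E_{s,1}^i,E_{s,1}^j)=A_s^{i+j},\qquad e_{s,m}(A_m^i,E_{s,m+1}^i)=E_{s,m}^i.\tag{5}$$
Everything else is $\bot$. Accept at $A_1^1$.

For $k=2$ this is $L$ up to renaming. For $k=3$, the comb $e_{s,1}(D_1,e_{s,2}(D_2,D_3))$ has value $E_{s,1}^i$ iff $D_1,D_2,D_3$ have values $A_1^i,A_2^i,A_3^i$: three witnesses for the same bit.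

**Step 1: the states are the types.** Let $\varepsilon_{s,m,i}=e_{s,m}(a_{m,i},e_{s,m+1}(a_{m+1,i},\dots e_{s,k-1}(a_{k-1,i},a_{k,i})\dots))$ for $m\le k-1$, a tree of state $E_{s,m}^i$, and $\varepsilon_{s,k,i}=a_{k,i}$. So all states are reached ($\bot$ by a leaf labeled $f_1$). Each non-$\bot$ state is accepted by a one-hole context that rejects all other states:

* $A_1^1$: use $\square$.
* $E_{1,1}^i$: use $f_1(\square,\varepsilon_{1,1,1-i})$, where a hole $E_{1,1}^j$ gives $A_1^{j+1-i}$.
* $E_{1,m+1}^i$ for $m+1\le k$, which includes $A_k^i$: put $e_{1,m}(a_{m,i},\square)$ into the context for $E_{1,m}^i$.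
* $A_m^i$ for $m\le k-1$: put $e_{1,m}(\square,\varepsilon_{1,m+1,i})$ into the context for $E_{1,m}^i$.
* $E_{s,1}^i$ for $s\ge2$: put $f_s(\square,\varepsilon_{s,1,0})$ into the context for $A_s^i$, which we already have.
* $E_{s,m+1}^i$ for $s\ge2$: put $e_{s,m}(a_{m,i},\square)$ into the context for $E_{s,m}^i$.

In each case, by (5), the inserted piece has the required state only for the intended state of the hole.

**Step 2: $L_k\notin\mathrm{NC}_k$.** Take $\mathbb S=\{1,\dots,k\}$, $\Gamma_s=\{A_s^0,A_s^1\}$ and $C_s=f_s(K_1,K_2)$, where for $i=1,2$
$$K_i=e_{s,1}(x_{1,i},e_{s,2}(x_{2,i},\dots e_{s,k-1}(x_{k-1,i},x_{k,i})\dots)),$$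
with $x_{j,i}$ a hole of sort $j$. Let $\mathcal X_s$ be the set of valuations $x_{j,i}\mapsto A_j^{c_i}$ for $(c_1,c_2)\in\{0,1\}^2$. Then $K_i$ has value $E_{s,1}^{c_i}$ and the output is $A_s^{c_1+c_2}$. Fixing one hole fixes one of $c_1,c_2$ and leaves the other free, so this is $1$-fold. It has $k$ sorts.

It remains to show $L_k\in\mathrm{NC}_{k-1}$. Suppose there is a sorted confusion with $|\mathbb S|<k$.

**Step 3: reduce to freely filled holes.** As in Section 6, the root of $C_s$ is not a hole, since otherwise fixing that hole fixes the output. So the root is an inner node. All of $\Gamma_s$ is output and $|\Gamma_s|\ge2$, so the root label is some $f_t$ or $e_{t,m}$, and the outputs lie in $Z_s\cup\{\bot\}$ for one sort $Z_s$. And $\bot$ is never a legal value of a hole, since it would force output $\bot$. So a hole of sort $s$ takes legal values only in $\Gamma_s\setminus\{\bot\}\subseteq Z_s$, a nonempty set. If $\Gamma_s\setminus\{\bot\}$ is a singleton $\{p\}$, then holes of sort $s$ always carry $p$; replace them by a fixed tree of state $p$. Let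
$$H=\{Z_s:|\Gamma_s\setminus\{\bot\}|\ge2\}.$$
Then $|H|<k$. Also $H\ne\emptyset$, since otherwise all holes would be constant and each $C_s$ would have a single output.

Call a tree with some leaves (possibly none) marked as holes, each hole assigned a sort in $H$ from which its values are taken freely, an **$H$-tree**. Call it **determined** if it takes at most one non-$\bot$ value. For example, for $k=3$ and $H=\{A_1,A_2\}$, the $H$-tree $e_{1,1}(x,e_{1,2}(y,a_{3,0}))$ with $x$ of sort $A_1$ and $y$ of sort $A_2$ is determined: its only non-$\bot$ value is $E_{1,1}^0$.

If $Z=Z_s\in H$, then $C_s$ after the replacement is an $H$-tree, its free valuations include those in $\mathcal X_s$, and it attains all of $\Gamma_s$, which has two non-$\bot$ elements. Hence: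

> (★) for every $Z\in H$ there is a non-determined $H$-tree with non-hole root and non-$\bot$ values in $Z$.

Such a tree has root label $e_{t,m}$ if $Z=E_{t,m}$ (with $m\le k-1$), and root label $f_t$ if $Z=A_t$ (a single leaf $a_{t,i}$ is determined).

**Step 4: choose the frozen index.** Each sort $A_j$ has index $j$ and each sort $E_{t,m}$ ($m\le k-1$) has index $t$. As $|H|<k$, some $s\in\{1,\dots,k\}$ is the index of no sort in $H$:
$$A_s\notin H\quad\text{and}\quad E_{s,m}\notin H\text{ for all }m\le k-1.\tag{6}$$
Fix this $s$. From now on $s$ denotes this index, not an element of $\mathbb S$. We want to read off the bit of a comb from its $A_s$-witness.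

**Lemma 6 (combs).** Let $m\le\min(s,k-1)$ and let $E_{t,m'}\notin H$ for all $m'$ with $m<m'\le\min(s,k-1)$. Let $D$ be an $H$-tree with root label $e_{t,m}$ that takes some non-$\bot$ value. Then there is a subtree $F$ of $D$, at a position depending only on $s$ and $m$, such that whenever $D$ has value $E_{t,m}^i$, $F$ has value $A_s^i$.

*Proof.* Suppose $D$ has value $E_{t,m}^i$ under some valuation. We walk down from the root to the right. Let a node labeled $e_{t,m'}$ on the walk have value $E_{t,m'}^i$, where $m\le m'\le\min(s,k-1)$. By (5) its left child has value $A_{m'}^i$ and its right child has value $E_{t,m'+1}^i$.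

* If $m'=s$, stop; $F$ is the left child, with value $A_s^i$.
* If $m'<s$ and $m'+1\le k-1$: the right child is not a hole, since a hole with this value would have sort $E_{t,m'+1}$, which is not in $H$. A non-hole with value $E_{t,m'+1}^i$ has label $e_{t,m'+1}$. Continue there.
* If $m'<s$ and $m'+1=k$, then $s=k$; $F$ is the right child, with value $E_{t,k}^i=A_k^i=A_s^i$.

So $F$ is reached by $s-m$ steps to the right, followed by one step to the left if $s\le k-1$. $\square$

**Lemma 7.** Every $H$-tree whose root is a non-hole leaf $a_{s,i}$ or has label $f_s$ is determined.

*Proof.* Induction on size. Non-hole leaves are clear. Let $D=f_s(D_1,D_2)$ take a non-$\bot$ value. Then both $D_j$ take a value in $E_{s,1}$; by (6) they are not holes, so their root label is $e_{s,1}$. By (6), Lemma 6 applies with $t=s$ and $m=1$ and gives a subtree $F_j$ of $D_j$ that has value $A_s^i$ whenever $D_j$ has value $E_{s,1}^i$. Since $A_s\notin H$, $F_j$ is not a hole; as it takes a value in $A_s$, its root is a leaf $a_{s,i}$ or is labeled $f_s$. By induction $F_j$ is determined, so $D_j$ has at most one possible bit. Hence $D_1$, $D_2$, and so $D$, are determined. $\square$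

**Lemma 8.** If $m\le\min(s,k-1)$ and $E_{t,m'}\notin H$ for all $m'$ with $m<m'\le\min(s,k-1)$, then every $H$-tree with root label $e_{t,m}$ is determined.

*Proof.* If the tree takes a non-$\bot$ value, take $F$ from Lemma 6. As $A_s\notin H$, $F$ is not a hole; it takes a value in $A_s$, so its root is a leaf $a_{s,i}$ or is labeled $f_s$, and it is determined by Lemma 7. Its bit is the bit of the value of the tree. $\square$

**Step 5: no $E_{t,m}\in H$ has $m\le s$.** Otherwise, for this $t$, take the largest $m\le\min(s,k-1)$ with $E_{t,m}\in H$. By Lemma 8 all $H$-trees with root label $e_{t,m}$ are determined, contradicting (★) for $E_{t,m}$.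

**Step 6: no $A_t\in H$.** By Step 5 and Lemma 8 with $m=1$, all $H$-trees with root label $e_{t,1}$ are determined, for every $t$, and $E_{t,1}\notin H$. For $f_t(D_1,D_2)$ to be non-$\bot$, both $D_j$ must be $E_{t,1}$-valued, hence non-holes with root label $e_{t,1}$, hence determined. So all $H$-trees with root label $f_t$ are determined, and (★) excludes $A_t\in H$.

**Step 7: no $E_{t,m}\in H$ has $m>s$.** For $e_{t,m}(D_1,D_2)$ to be non-$\bot$, $D_1$ must be $A_m$-valued. By Step 6 it is not a hole, so its root is a leaf $a_{m,i}$ or is labeled $f_m$, and it is determined (Step 6 again). The bit of the value is the bit of $D_1$, so $e_{t,m}(D_1,D_2)$ is determined. Thus all $H$-trees with root label $e_{t,m}$ are determined, and (★) excludes $E_{t,m}\in H$.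

By Steps 5–7, $H=\emptyset$, which contradicts Step 3. Hence $L_k\in\mathrm{NC}_{k-1}$, and with Step 2, $L_k\in\mathrm{NC}_{k-1}\setminus\mathrm{NC}_k$ for every $k\ge2$. This is the strict chain in (c). Finally, $L_k\notin\mathrm{NC}_k$ gives $L_k\notin\mathrm{NC}_\infty$, so $L_k\notin\mathrm{CL}$ by (a). Therefore $\mathrm{NC}_{k-1}\not\subseteq\mathrm{CL}$ for every $k\ge2$, that is, $\mathrm{NC}_k\not\subseteq\mathrm{CL}$ for every finite $k$. $\blacksquare$
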